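\title{The LR degrees are neither an upper nor a lower semilattice}


\begin{abstract}
Write $A\le_{LR}B$ if every real that is Martin-L\"of random relative to $B$ is Martin-L\"of random relative to $A$. We show that two reals need not have a least upper bound in the LR degrees. More precisely, for every real $H$ there are reals $A,B,D_0,D_1$ between $H$ and $H'$ in the Turing order such that $A,B\le_{LR}D_0,D_1$, while no real $C$ satisfies $A,B\le_{LR}C\le_{LR}D_0,D_1$. The proof passes to prefix-free complexity and rests on a count: such a $C$ would force $D_0$ and $D_1$ to share a description of about $j$ bits for a set that locates one pair among about $2^{2j}$.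
\end{abstract}

\section{The problem and the results}

Reals are subsets of $\omega$, identified with infinite binary sequences, and $\mu$ is Lebesgue measure on $2^\omega$. For a binary string $s$ let $[s]$ be the set of reals extending $s$, and for a set $P$ of strings let $[P]=\bigcup_{s\in P}[s]$. Given a real $X$, a \emph{$\Sigma^0_1(X)$ class} is a set $[P]$ with $P$ computably enumerable in $X$ ($X$-c.e.), and a \emph{$\Pi^0_1(X)$ class} is the complement of one. An \emph{$X$-Martin-L\"of test} is a sequence $(U_n)_{n\in\omega}$ of uniformly $\Sigma^0_1(X)$ classes with $\mu(U_n)\le2^{-n}$ for all $n$. A real $Z$ passes the test if $Z\notin\bigcap_nU_n$. The class $\mathcal{MLR}^X$ consists of the reals that pass every $X$-test; they are called \emph{$X$-random}. Define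
\[
A\le_{LR}B\iff \mathcal{MLR}^B\subseteq\mathcal{MLR}^A\iff\overline{\mathcal{MLR}^A}\subseteq\overline{\mathcal{MLR}^B},
\]
where the bar denotes the complement. The class $\overline{\mathcal{MLR}^X}$ collects the reals in which the oracle $X$ can detect a pattern, so $A\le_{LR}B$ says that $B$ detects patterns wherever $A$ does. The relation $\le_{LR}$ is a preorder, and its equivalence classes, ordered by $\le_{LR}$, are the \emph{LR degrees}.

If $A\le_TB$, then every $A$-test is a $B$-test, so $A\le_{LR}B$. Hence $A\oplus B$ is an upper bound of $A$ and $B$ in the LR degrees. In the Turing degrees $A\oplus B$ is the least upper bound, but in the LR degrees it is known not to be the least upper bound in general. This leaves the possibility that some other real always plays the role. The following problem is posed in \cite{slides}.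

\medskip
\noindent\textbf{Problem.} \emph{Is there, for every pair of reals $A,B$, a real $C$ such that}
\begin{enumerate}
\item[(1)] $A\le_{LR}C$ \emph{and} $B\le_{LR}C$;
\item[(2)] $C\le_{LR}D$ \emph{for every real $D$ with $A\le_{LR}D$ and $B\le_{LR}D$?}
\end{enumerate}

If $A\le_{LR}B$, then $C=B$ works. More generally, any $C$ with $\overline{\mathcal{MLR}^C}=\overline{\mathcal{MLR}^A}\cup\overline{\mathcal{MLR}^B}$ works, and one may hope that an oracle which does this, or comes as close to it as possible, can always be found. A second view of $\le_{LR}$ points the other way. By Lemma~\ref{lem:LK} below, $D$ is an upper bound of $A$ and $B$ exactly when $K^D\le\min(K^A,K^B)+O(1)$, where $K^Y$ is prefix-free complexity relative to $Y$. The functions $K^D$ have a closure property that the minimum has no reason to share: an oracle can collect the objects for which it has short descriptions into a finite set and then describe that set cheaply. Every upper bound collects in its own way, and a least upper bound would have to collect in a way that every other upper bound can reproduce. We show that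 already two upper bounds can be prevented from agreeing.

For reals $A,B,D_0,D_1$, an \emph{interpolant} is a real $C$ with $A,B\le_{LR}C$ and $C\le_{LR}D_0,D_1$. As usual $H'$ is the halting problem relative to $H$; it decides all $\Sigma^0_1(H)$ and $\Pi^0_1(H)$ statements, and the $\Delta^0_2$ reals are those computable from $\emptyset'$.

\begin{theorem}\label{thm:one}
For every real $H$ there are reals $A,B,D_0,D_1$, all $\ge_TH$ and $\le_TH'$, such that $A,B\le_{LR}D_0$ and $A,B\le_{LR}D_1$, but there is no real $C$ with $A,B\le_{LR}C$ and $C\le_{LR}D_0,D_1$.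
\end{theorem}

\begin{corollary}\label{cor:semilattice}
The answer to the Problem is negative. The reals $A,B$ of Theorem~\ref{thm:one} have no least upper bound and $D_0,D_1$ have no greatest lower bound, so the LR degrees are neither an upper nor a lower semilattice. The same holds for the LR degrees of $\Delta^0_2$ reals, and for every suborder of the LR degrees that contains the degrees of all $\Delta^0_2$ reals.
\end{corollary}

\begin{proof}
A least upper bound of $A,B$ lies below the upper bounds $D_0,D_1$, and a greatest lower bound of $D_0,D_1$ lies above the lower bounds $A,B$. Either would be an interpolant. For $H=\emptyset$ the four reals are $\Delta^0_2$, so their degrees belong to each of the suborders named, and a least upper bound or greatest lower bound taken in the suborder would again be an interpolant; the theorem excludes interpolants among all reals.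
\end{proof}

In Theorem~\ref{thm:one} the reals $A,B$ are LR-incomparable, and so are $D_0,D_1$: if $A\le_{LR}B$ then $B$ is an interpolant, if $D_0\le_{LR}D_1$ then $D_0$ is one, and the other two cases are symmetric. The same construction gives continuum many upper bounds, no two of which admit an interpolant.

\begin{theorem}\label{thm:two}
For every real $H$ there are reals $A,B\ge_TH$ with $A,B\le_TH'$, and reals $D_f\ge_TH$ $(f\in2^\omega)$ with $D_f\le_TH'\oplus f$, such that $A,B\le_{LR}D_f$ for all $f$, and every $C$ with $A,B\le_{LR}C$ satisfies $C\le_{LR}D_f$ for at most one $f$.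
\end{theorem}

Section~\ref{sec:K} translates $\le_{LR}$ into prefix-free complexity. Section~\ref{sec:interp} derives the one property of interpolants that we use, and Section~\ref{sec:comb} isolates the finite combinatorial statement that contradicts it. Sections~\ref{sec:approx} and~\ref{sec:cond} show how finite approximations to the four reals can be brought into the form that this statement requires, and Section~\ref{sec:proofs} proves the theorems.

\section{LR reducibility and prefix-free complexity}\label{sec:K}

Binary strings and finite subsets of $\omega$ (by canonical indices) are identified with natural numbers. An oracle machine is \emph{prefix-free} if for every oracle $Y$ no string in its domain is a proper initial segment of another. Fix a universal such machine $\mathbb U$ and put $K^Y(x)=\min\{|p|:\mathbb U^Y(p)=x\}$. Universality means that for every prefix-free oracle machine $\mathbb M$ there is a constant $c$ such that $\mathbb M^Y(p)=x$ implies $K^Y(x)\le|p|+c$. A \emph{request} is a pair $(x,r)\in\omega\times\omega$, read as a demand that $x$ receive a description of length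 $r$. The \emph{weight} of a set $W$ of requests is $\mathrm{wt}(W)=\sum_{(x,r)\in W}2^{-r}$. We use four standard facts, for an arbitrary oracle $Y$.
\begin{itemize}
\item \emph{Kraft inequality.} If $P$ is a prefix-free set of strings, then $\sum_{p\in P}2^{-|p|}\le1$. Hence at most $2^t$ members of $P$ have length $\le t$, and $\sum_x2^{-K^Y(x)}\le1$.
\item \emph{Kraft--Chaitin theorem.} If $W$ is a $Y$-c.e.\ set of requests of finite weight, there is a constant $c$ with $K^Y(x)\le r+c$ for all $(x,r)\in W$.
\item \emph{Schnorr's theorem.} $Z\in\mathcal{MLR}^Y$ if and only if $K^Y(Z{\upharpoonright}n)\ge n-O(1)$.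
\item \emph{Universal tests.} There is a $Y$-test $(V_n)$ with $\bigcap_nV_n=\overline{\mathcal{MLR}^Y}$.
\end{itemize}

\begin{lemma}[Kjos-Hanssen; Kjos-Hanssen--Miller--Solomon]\label{lem:LK}
$A\le_{LR}B$ if and only if $K^B\le K^A+O(1)$.
\end{lemma}

\begin{proof}
Suppose $K^B\le K^A+O(1)$ and $Z\in\mathcal{MLR}^B$. Then $K^A(Z{\upharpoonright}n)\ge K^B(Z{\upharpoonright}n)-O(1)\ge n-O(1)$, so $Z\in\mathcal{MLR}^A$ by Schnorr's theorem.

Now suppose $A\le_{LR}B$. We first turn this hypothesis about null sets into a covering property of open sets, and then code requests as open sets.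

\emph{Claim: every $\Sigma^0_1(A)$ class $U$ with $\mu(U)<1$ is contained in a $\Sigma^0_1(B)$ class of measure $<1$.} Write $U=[P]$ with $P$ prefix-free and $A$-c.e., and let $P^n$ be the set of concatenations of $n$ members of $P$. Then $\mu([P^n])\le\bigl(\sum_{t\in P}2^{-|t|}\bigr)^n=\mu(U)^n$. If $\mu(U)^m\le\frac12$, then $([P^{mn}])_n$ is an $A$-test, so $\bigcap_n[P^n]$ contains no $A$-random real and hence no $B$-random real. Let $V=V_1$ be the member of measure $\le\frac12$ of a universal $B$-test. It contains every real that is not $B$-random, so $\bigcap_n[P^n]\subseteq V$.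

There is a string $s$ with $[s]\not\subseteq V$ and $[st]\subseteq V$ for all $t\in P$. Otherwise, starting from the empty string, whose cylinder $2^\omega$ is not contained in $V$, we could choose $t_0,t_1,\ldots\in P$ with $[t_0\cdots t_n]\not\subseteq V$ for all $n$. The $t_n$ are nonempty because $\mu(U)<1$, so $Z=t_0t_1\cdots$ is a real, and $Z\in\bigcap_n[P^n]\subseteq V$. But $V$ is open, so $[t_0\cdots t_n]\subseteq V$ for some $n$, a contradiction.

The class $V_s=\{Z:sZ\in V\}$ is $\Sigma^0_1(B)$ and contains $U$. The $\Pi^0_1(B)$ class $[s]\setminus V$ is nonempty and all its members are $B$-random. It is the intersection of a $B$-computable decreasing sequence of clopen sets; if it were null, $B$ could pick from this sequence sets of measure $\le2^{-n}$, and this $B$-test would capture all its members. So $[s]\setminus V$ has positive measure and $\mu(V_s)<1$. This proves the claim.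

Let $W_A=\{(x,r):r\ge K^A(x)+1\}$. This set is $A$-c.e., and $\mathrm{wt}(W_A)=\sum_x2^{-K^A(x)}\le1$. Assign computably to the pairs $(x,r)$ with $r\ge1$ pairwise disjoint blocks of $r$ positions in $\omega$, and let $G_{x,r}$ be the clopen set of reals that are $0$ on the block of $(x,r)$. These sets are independent and $\mu(G_{x,r})=2^{-r}$. Since $1-t\ge4^{-t}$ for $0\le t\le\frac12$ (the right side is convex and equality holds at both ends),
\[
1-\mu\Bigl(\bigcup_{W_A}G_{x,r}\Bigr)=\prod_{W_A}(1-2^{-r})\ge4^{-\mathrm{wt}(W_A)}>0 .
\]
By the claim, $\bigcup_{W_A}G_{x,r}\subseteq V^*$ for a $\Sigma^0_1(B)$ class $V^*$ with $\mu(V^*)<1$. The set $W_B=\{(x,r):r\ge1,\ G_{x,r}\subseteq V^*\}$ contains $W_A$. It is $B$-c.e., because by compactness $G_{x,r}\subseteq V^*$ is witnessed by finitely many cylinders of $V^*$. Finally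
\[
0<1-\mu(V^*)\le\prod_{W_B}(1-2^{-r})\le\exp(-\mathrm{wt}(W_B)),
\]
so $W_B$ has finite weight. The Kraft--Chaitin theorem relative to $B$, applied to the requests $(x,K^A(x)+1)\in W_B$, gives $K^B\le K^A+O(1)$.
\end{proof}

The lemma tells us how to build upper bounds. Let $E^A=\{(x,|p|):\mathbb U^A(p)=x\}$ be the set of requests that $\mathbb U^A$ fulfills exactly. Then $\mathrm{wt}(E^A)\le1$ by the Kraft inequality, and $(x,K^A(x))\in E^A$ for all $x$.

\begin{corollary}\label{cor:cover}
If $E^A$ is contained in a $D$-c.e.\ set of requests of finite weight, then $A\le_{LR}D$.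
\end{corollary}

\begin{proof}
The Kraft--Chaitin theorem gives $K^D(x)\le r+O(1)$ for $(x,r)\in E^A$, so $K^D\le K^A+O(1)$. Apply Lemma~\ref{lem:LK}.
\end{proof}

So $D$ can be an upper bound of $A$ and $B$ without computing them: it is enough that $D$ enumerates $E^A\cup E^B$ mixed with other requests of finite total weight. The extra requests will hide from $D$ which part belongs to $A$ and to $B$.

\section{What an interpolant forces}\label{sec:interp}

We want $A$ and $B$ to compress objects of our choosing at a known rate. Fix a computable bijection $(j,a)\mapsto\langle j,a\rangle$ from $\{1,2,\dots\}\times\omega$ onto $\omega$. An entry $\langle j,a\rangle$ of a finite or infinite sequence of natural numbers has \emph{cost} $2^{-j}$, and $g(\sigma)$ is the sum of the costs of the entries of $\sigma$, with multiplicity. An infinite sequence can have finite cost; for instance $n\mapsto\langle n+1,0\rangle$ has cost $1$. An entry $\langle j,a\rangle$ is to be read as the request $(\langle j,a\rangle,j)$, and its cost is the weight of that request.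

\begin{proposition}\label{prop:interp}
Let $\alpha,\beta\in\omega^\omega$ with $g(\alpha),g(\beta)\le1$, let $A\ge_T\alpha$ and $B\ge_T\beta$, and suppose that $C$ is an interpolant for $A,B,D_0,D_1$. Then there is $c^*\in\omega$ such that for all $c\ge c^*$, all $j\ge1$ and all $a,b$ with $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and $\langle j,b\rangle\in\mathrm{ran}\,\beta$ there is a finite set $Q\subseteq\omega$ with
\[
a,b\in Q,\qquad|Q|\le2^{j+c},\qquad K^{D_\ell}(Q)\le j+2\log_2j+c\quad(\ell=0,1).
\]
\end{proposition}

\begin{proof}
The set $\{(\langle j,a\rangle,j):\langle j,a\rangle\in\mathrm{ran}\,\alpha\}$ is $A$-c.e.\ and has weight at most $g(\alpha)\le1$. By the Kraft--Chaitin theorem $K^A(\langle j,a\rangle)\le j+O(1)$ for $\langle j,a\rangle\in\mathrm{ran}\,\alpha$, and the same holds for $B$ and $\beta$. Since $A,B\le_{LR}C$, Lemma~\ref{lem:LK} gives $c_0\in\omega$ with $K^C(\langle j,a\rangle)\le j+c_0$ for all $\langle j,a\rangle\in\mathrm{ran}\,\alpha\cup\mathrm{ran}\,\beta$. Let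
\[
T_j=\{a:K^C(\langle j,a\rangle)\le j+c_0\}.
\]
The sets $T_j$ are $C$-c.e.\ uniformly in $j$, and $|T_j|\le2^{j+c_0}$ by the Kraft inequality, since distinct members of $T_j$ give distinct programs of length $\le j+c_0$.

A nonempty $T_j$ is determined, for $C$, by $j$ and its size. Consider the machine with oracle $C$ that reads $0^{m}$ followed by a string of $m+1$ bits beginning with $1$, takes that string as the binary expansion of a number $j$, reads exactly $j+c_0$ further bits as a number $n<2^{j+c_0}$, enumerates $T_j$ until $n+1$ elements have appeared, and outputs the set of these elements. The input determines how many bits are read, so the machine is prefix-free. With $n=|T_j|-1$ it outputs $T_j$ on an input of length $2\lfloor\log_2j\rfloor+1+j+c_0$. Thus $K^C(T_j)\le j+2\log_2j+O(1)$ whenever $T_j\ne\emptyset$. Since $C\le_{LR}D_0,D_1$, Lemma~\ref{lem:LK} gives $c_1\in\omega$ with $K^{D_\ell}(T_j)\le j+2\log_2j+c_1$ for $\ell=0,1$ and all $j$ with $T_j\ne\emptyset$. Put $c^*=\max(c_0,c_1)$ and $Q=T_j$.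
\end{proof}

The strength of the proposition lies in the length $j+2\log_2j+c$. Any upper bound $D$ of $A$ and $B$ can describe the set $\{a,b\}$ by concatenating descriptions of $\langle j,a\rangle$ and $\langle j,b\rangle$, but this takes $2j+O(1)$ bits. The proposition gives a set $Q\ni a,b$ of bounded size with roughly half that many bits, and the \emph{same} set for $D_0$ and for $D_1$. By the Kraft inequality each $D_\ell$ has at most $h=j^22^{j+c}$ sets of this complexity.

To exclude interpolants it is enough to find, for infinitely many $c$, numbers $j,a,b$ for which no such $Q$ exists. The plan for one value of $c$ is as follows. We will put one entry $\langle j,a\rangle$ into $\alpha$ and one entry $\langle j,b\rangle$ into $\beta$, with $a,b$ taken from a very large range $[M]=\{0,\dots,M-1\}$. The oracle $D_\ell$ is prepared not for the true $a$ and $b$ alone but for a set $X_\ell$ of candidates for $a$ and a set $Y_\ell$ of candidates for $b$. If each candidate costs $D_\ell$ weight proportional to $2^{-j}$, then $D_\ell$ can afford a number $N$ of candidates proportional to $2^j$. It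 then faces $N^2$ possible pairs $(a,b)$, a number proportional to $2^{2j}$, with a list of only $h=j^22^{j+c}$ sets.

\section{Two short lists cannot always agree}\label{sec:comb}

In the finite form of the plan, $L_\ell(X,Y)$ is the list of sets that $D_\ell$ describes briefly once it has been prepared for the candidate sets $X$ and $Y$. The list depends on $X$ and $Y$ only, not on which candidates are later chosen.

\begin{lemma}\label{lem:comb}
Let $N,k,h\ge1$ be integers with $h<N^2/2$, and let $M\ge8hNk$. Let $L_0,L_1$ assign to each pair $(X,Y)$ of $N$-element subsets of $[M]$ a family of at most $h$ subsets of $\omega$, each of size at most $k$. Then there are $N$-element sets $X_0,Y_0,X_1,Y_1\subseteq[M]$ and elements $a\in X_0\cap X_1$, $b\in Y_0\cap Y_1$ such that no $Q\in L_0(X_0,Y_0)\cap L_1(X_1,Y_1)$ contains both $a$ and $b$.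
\end{lemma}

\begin{example}\label{ex:small}
The smallest case is $N=2$, $h=1$, and here $M>k$ suffices. Suppose the conclusion fails. Taking $X_0=X_1=X$, $Y_0=Y_1=Y$ and letting $a\in X$, $b\in Y$ vary, we see that $L_\ell(X,Y)$ has exactly one member $Q_\ell(X,Y)$ and that this set contains $X\cup Y$. Fix $X_0,Y_0$ and $a\in X_0$. For any $x\in[M]\setminus\{a\}$ take $X_1=\{a,x\}$ and $Y_1=Y_0$. The two lists must share a set, so $Q_0(X_0,Y_0)=Q_1(X_1,Y_1)\ni x$. Hence $Q_0(X_0,Y_0)\supseteq[M]$, which contradicts $|Q_0(X_0,Y_0)|\le k<M$.
\end{example}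

The example shows the mechanism. A list too short to give each pair $(a,b)$ its own set must use sets that contain a second candidate. The other list does not know that candidate, and it cannot cover all possibilities with small sets. The proof makes both halves quantitative by choosing everything at random.

\begin{proof}[Proof of Lemma~\ref{lem:comb}]
Choose $a,b\in[M]$ uniformly and independently. Given $(a,b)$, choose $X_0,X_1$ uniformly among the $N$-element subsets of $[M]$ containing $a$, and $Y_0,Y_1$ uniformly among those containing $b$, all four independently. Suppose some $Q\in L_0(X_0,Y_0)\cap L_1(X_1,Y_1)$ contains $a$ and $b$. According to whether or not $Q$ singles out $(a,b)$ in $X_0\times Y_0$, one of the following events occurs.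
\begin{itemize}
\item[$F_1$:] some $Q\in L_0(X_0,Y_0)$ has $Q\cap X_0=\{a\}$ and $Q\cap Y_0=\{b\}$;
\item[$F_2$:] some $Q\in L_1(X_1,Y_1)$ contains $a$ and $b$ and has $Q\cap X_0\ne\{a\}$ or $Q\cap Y_0\ne\{b\}$.
\end{itemize}

For $F_1$, condition on $(X_0,Y_0)$. Every pair $(a,X_0)$ with $a\in X_0$ has the same probability $M^{-1}\binom{M-1}{N-1}^{-1}$, and likewise for $(b,Y_0)$, independently. So $(a,b)$ is uniform on $X_0\times Y_0$. The list $L_0(X_0,Y_0)$ is now fixed, and each of its members $Q$ satisfies the two equations for at most one pair $(a,b)$. Hence $P(F_1)\le h/N^2<\frac12$.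

For $F_2$, condition on $a,b,X_1,Y_1$. Now the list $L_1(X_1,Y_1)$ is fixed, while $X_0\setminus\{a\}$ is still a uniform $(N-1)$-element subset of $[M]\setminus\{a\}$, so a given element other than $a$ lies in $X_0$ with probability at most $\frac{N-1}{M-1}\le\frac NM$. The same holds for $Y_0$ and $b$. Let $Q\in L_1(X_1,Y_1)$ contain $a$ and $b$. If $Q\cap X_0\ne\{a\}$, then one of the at most $k-1$ elements of $Q\setminus\{a\}$ lies in $X_0$, which has probability at most $kN/M$; the same bound holds for $Q\cap Y_0\ne\{b\}$. Summing over at most $h$ sets $Q$ gives $P(F_2)\le2hNk/M\le\frac14$.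

Since $P(F_1\cup F_2)<1$, some outcome avoids both events.
\end{proof}

\begin{remark}\label{rem:hyp}
Each feature of the lemma is needed. If $h\ge N^2$ and $k\ge2$, both lists can be $\{\{a,b\}:a\in X,\ b\in Y\}$; this is why descriptions of length $2j+O(1)$ would be useless in Proposition~\ref{prop:interp}. If $k\ge M$, both lists can be $\{[M]\}$. If there is only one list and $k\ge2N$, the single set $X\cup Y$ contains every pair of candidates. If there is only one coordinate and $h\ge N$, both lists can be $\{\{a\}:a\in X\}$. The parameters used in Section~\ref{sec:cond} satisfy $k\ge2N$ and $h\ge N$, in accordance with the fact that an interpolant exists when $D_0=D_1$ or $A=B$.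
\end{remark}

\section{Finite approximations: budgets and freezing}\label{sec:approx}

Two things separate the plan from a proof. First, an entry $\langle j,a\rangle$ changes the oracle $A$, and $\mathbb U^A$ may respond by fulfilling new requests of weight close to $1$, far more than $2^{-j}$; the oracle $D_\ell$ must cover them, and cannot do so for $N$ candidates at once. Second, the list of sets that $D_\ell$ describes briefly depends on all of $D_\ell$, whereas Lemma~\ref{lem:comb} has to be applied at a finite stage. Both problems are solved by letting a bounded increasing quantity grow until it stops.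

Fix the real $H$. For $f\in\omega^\omega$ write $H\oplus f$ for $H\oplus\mathrm{graph}(f)$; this real computes $H$ and $f$ and is computable from them. For $\sigma\in\omega^{<\omega}$, the statement $\mathbb U^{H\oplus\sigma}(p){\downarrow}=x$ means that $|p|\le|\sigma|$, that the computation halts with output $x$ within $|\sigma|$ steps, and that its questions about the graph concern only arguments $<|\sigma|$ and are answered according to $\sigma$. Such a computation persists to all finite and infinite extensions of $\sigma$, and every halting computation of $\mathbb U^{H\oplus f}$ appears at some $f{\upharpoonright}n$. In particular the set of $p$ with $\mathbb U^{H\oplus\sigma}(p){\downarrow}$ is prefix-free. Put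
\[
E_\sigma=\{(x,|p|):\mathbb U^{H\oplus\sigma}(p){\downarrow}=x\}.
\]
The sets $E_\sigma$ are finite, increasing in $\sigma$, and computable from $H$ uniformly in $\sigma$. Moreover $\mathrm{wt}(E_\sigma)\le1$, and $\bigcup_nE_{f\upharpoonright n}=E^{H\oplus f}$.

\subsection*{Budgets}
The reals $A$ and $B$ will be $H\oplus\alpha$ and $H\oplus\beta$ with $g(\alpha),g(\beta)\le1$. An approximation is a string $\sigma$ together with a rational \emph{budget} $\gamma>0$ that bounds the cost of all future entries. Let
\[
\mathrm{Ext}(\sigma,\gamma)=\{\tau\in\omega^{<\omega}:\tau\supseteq\sigma,\ g(\tau)\le g(\sigma)+\gamma\},\qquad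
u(\sigma,\gamma)=\sup_{\tau\in\mathrm{Ext}(\sigma,\gamma)}\mathrm{wt}(E_\tau\setminus E_\sigma).
\]
The number $u(\sigma,\gamma)\le1$ is the weight that an upper bound may still be asked to cover. Write $(\tau,\gamma')\preceq(\sigma,\gamma)$ if $\tau\supseteq\sigma$ and $g(\tau)+\gamma'\le g(\sigma)+\gamma$. This relation is transitive, and it implies $\tau\in\mathrm{Ext}(\sigma,\gamma)$ and $\mathrm{Ext}(\tau,\gamma')\subseteq\mathrm{Ext}(\sigma,\gamma)$. For $\tau'\in\mathrm{Ext}(\tau,\gamma')$ we have $E_\sigma\subseteq E_\tau\subseteq E_{\tau'}$, so $\mathrm{wt}(E_\tau\setminus E_\sigma)+\mathrm{wt}(E_{\tau'}\setminus E_\tau)=\mathrm{wt}(E_{\tau'}\setminus E_\sigma)\le u(\sigma,\gamma)$. Taking the supremum over $\tau'$,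
\begin{equation}\label{eq:u}
(\tau,\gamma')\preceq(\sigma,\gamma)\quad\Longrightarrow\quad\mathrm{wt}(E_\tau\setminus E_\sigma)+u(\tau,\gamma')\le u(\sigma,\gamma).
\end{equation}

\begin{lemma}[Exhaustion]\label{lem:exhaust}
For $\sigma\in\omega^{<\omega}$ and rationals $v,\eta>0$ there is $\sigma'\supseteq\sigma$ with $g(\sigma')\le g(\sigma)+v/\eta$ and $u(\sigma',v)\le\eta$. The oracle $H'$ computes such a $\sigma'$ from $\sigma,v,\eta$.
\end{lemma}

\begin{proof}
Let $\sigma_0=\sigma$. As long as $u(\sigma_n,v)>\eta$, choose $\sigma_{n+1}\in\mathrm{Ext}(\sigma_n,v)$ with $\mathrm{wt}(E_{\sigma_{n+1}}\setminus E_{\sigma_n})>\eta$. If $\sigma_n$ is defined, then $n\eta\le\mathrm{wt}(E_{\sigma_n})\le1$. So the process stops at some $n\le1/\eta$, and $\sigma'=\sigma_n$ has $u(\sigma',v)\le\eta$ and $g(\sigma')-g(\sigma)\le nv\le v/\eta$. The existence of $\sigma_{n+1}$ is a $\Sigma^0_1(H)$ question, which $H'$ decides before searching.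
\end{proof}

With $\eta=2v/\gamma$ the lemma says that after spending half of a budget $\gamma$, further entries of total cost $v$ produce new requests of weight at most $2v/\gamma$. The bound is linear in $v$, with a constant that does not depend on $v$; this is the proportionality that the plan assumed. Without budgets one could make the future weight arbitrarily small by choosing $\sigma'$ with $\mathrm{wt}(E_{\sigma'})$ almost maximal among all extensions, but then nothing would bound $g(\alpha)$, and Proposition~\ref{prop:interp} would not apply.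

\subsection*{Enumerations and freezing}
Following Corollary~\ref{cor:cover}, each upper bound will be $H\oplus\delta$, where $\delta\in\omega^\omega$ lists requests. Fix a computable numbering of all requests. A finite or infinite sequence $d$ is read as an enumeration in which the entry $0$ is a blank and the entry $n+1$ names the $n$-th request. Let $S(d)$ be the set of requests named, and $\mathrm{wt}(d)=\mathrm{wt}(S(d))$. For $j\ge1$, $c\in\omega$ and $d\in\omega^{<\omega}$ let
\[
L_{j,c}(d)=\{Q\subseteq\omega\text{ finite}:\exists p\ (|p|\le j+2\log_2j+c\text{ and }\mathbb U^{H\oplus d}(p){\downarrow}=Q)\}.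
\]
This family is increasing in $d$ and uniformly computable from $H$, and $|L_{j,c}(d)|\le j^22^{j+c}$ by the Kraft inequality. For $\delta\in\omega^\omega$,
\begin{equation}\label{eq:Llimit}
\bigcup_nL_{j,c}(\delta{\upharpoonright}n)=\{Q:K^{H\oplus\delta}(Q)\le j+2\log_2j+c\}.
\end{equation}
An approximation to $\delta$ is a string $d$ with a rational \emph{cap} $q$ on the weight of all future extensions. The pair $(d,q)$ is \emph{$(j,c)$-frozen} if $L_{j,c}(\hat d)=L_{j,c}(d)$ for every finite $\hat d\supseteq d$ with $\mathrm{wt}(\hat d)\le q$. If $(d,q)$ is frozen, $d'\supseteq d$ and $\mathrm{wt}(d')\le q'\le q$, then $L_{j,c}(d')=L_{j,c}(d)$ and $(d',q')$ is frozen, since $d'$ and its extensions of weight $\le q'$ are extensions of $d$ of weight $\le q$.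

One can freeze under a given cap by extending $d$ until the list stops growing, but this may use up all weight below the cap, and $d$ must keep room for future requests of $A$ and $B$. So we cut the spare weight into $h+1$ slices, where $h$ bounds the size of the list. In one of the slices the list cannot grow, and that slice remains free.

\begin{lemma}[Freezing]\label{lem:freeze}
Let $j\ge1$, $c\in\omega$, $h=j^22^{j+c}$, let $d\in\omega^{<\omega}$, and let $e$ and $\zeta>0$ be rationals with $\mathrm{wt}(d)\le e$. There are $d'\supseteq d$ and a rational $q'$ such that $(d',q')$ is $(j,c)$-frozen and $\mathrm{wt}(d')+\zeta\le q'\le e+(h+1)\zeta$. The oracle $H'$ computes $d'$ and $q'$ from the data.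
\end{lemma}

\begin{proof}
Let $d^0=d$. Given $d^m$ with $\mathrm{wt}(d^m)\le e+m\zeta$, ask whether some $\hat d\supseteq d^m$ has $\mathrm{wt}(\hat d)\le e+(m+1)\zeta$ and $L_{j,c}(\hat d)\ne L_{j,c}(d^m)$; this is a $\Sigma^0_1(H)$ question. If so, let $d^{m+1}$ be such a $\hat d$, and otherwise stop. Each step strictly enlarges the list, so $m\le|L_{j,c}(d^m)|\le h$ whenever $d^m$ is defined, and the process stops at some $m\le h$. Put $d'=d^m$ and $q'=e+(m+1)\zeta$.
\end{proof}

\section{Conditions and the main step}\label{sec:cond}

A condition records approximations to $\alpha$, $\beta$ and finitely many enumerations, and guarantees that every enumeration can cover whatever $\alpha$ and $\beta$ may still produce within their budget.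

\begin{definition}\label{def:cond}
A \emph{condition} is a tuple $\mathbf p=(\sigma,\rho,\gamma,(d_i,q_i)_{i\in I})$ with $\sigma,\rho,d_i\in\omega^{<\omega}$, $I$ finite, $\gamma>0$ and $q_i$ rational, such that for all $i\in I$
\begin{enumerate}
\item[(C1)] $E_\sigma\cup E_\rho\subseteq S(d_i)$;
\item[(C2)] $\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma)<q_i$.
\end{enumerate}
For conditions with the same index set, $\mathbf p'\le\mathbf p$ means that $(\sigma',\gamma')\preceq(\sigma,\gamma)$, $(\rho',\gamma')\preceq(\rho,\gamma)$, and $d'_i\supseteq d_i$, $q'_i\le q_i$ for all $i\in I$. This relation is transitive.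
\end{definition}

\begin{lemma}[Moving]\label{lem:move}
Let $\mathbf p$ be a condition, $(\sigma',\gamma')\preceq(\sigma,\gamma)$ and $(\rho',\gamma')\preceq(\rho,\gamma)$. Let $d_i'$ be $d_i$ followed by a list of $E_{\sigma'}\cup E_{\rho'}$ and possibly blanks. Then
\[
\mathrm{wt}(d'_i)+u(\sigma',\gamma')+u(\rho',\gamma')\le\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma)\qquad(i\in I),
\]
and $(\sigma',\rho',\gamma',(d'_i,q_i)_{i\in I})$ is a condition $\le\mathbf p$.
\end{lemma}

\begin{proof}
By (C1) the requests that are new in $d'_i$ lie in $(E_{\sigma'}\setminus E_\sigma)\cup(E_{\rho'}\setminus E_\rho)$, so $\mathrm{wt}(d_i')\le\mathrm{wt}(d_i)+\mathrm{wt}(E_{\sigma'}\setminus E_\sigma)+\mathrm{wt}(E_{\rho'}\setminus E_\rho)$. Add $u(\sigma',\gamma')+u(\rho',\gamma')$ and apply \eqref{eq:u} to both strings. This gives (C2), and (C1) holds by the choice of $d'_i$.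
\end{proof}

The next definition says that the conclusion of Proposition~\ref{prop:interp} has been permanently refuted for the constant $c$.

\begin{definition}\label{def:settle}
A condition $\mathbf p$ \emph{settles $c$ for $(i_0,i_1)$} if there are $j\ge1$ and $a,b$ with $\langle j,a\rangle\in\mathrm{ran}\,\sigma$ and $\langle j,b\rangle\in\mathrm{ran}\,\rho$ such that
\begin{enumerate}
\item[(S1)] $(d_{i_0},q_{i_0})$ and $(d_{i_1},q_{i_1})$ are $(j,c)$-frozen;
\item[(S2)] no $Q\in L_{j,c}(d_{i_0})\cap L_{j,c}(d_{i_1})$ with $|Q|\le2^{j+c}$ contains both $a$ and $b$.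
\end{enumerate}
\end{definition}

If $\mathbf p$ settles $c$ for $(i_0,i_1)$ and $\mathbf p'\le\mathbf p$, then $\mathbf p'$ settles $c$ for $(i_0,i_1)$ with the same $j,a,b$ and the same two lists. Indeed $\mathrm{wt}(d'_i)<q'_i\le q_i$ by (C2), so freezing is inherited as noted before Lemma~\ref{lem:freeze}.

\begin{lemma}[Main step]\label{lem:main}
For every condition $\mathbf p$, distinct $i_0,i_1\in I$ and $c\in\omega$ there is a condition $\mathbf p'\le\mathbf p$ that settles $c$ for $(i_0,i_1)$ and in which $\sigma',\rho',d'_i$ properly extend $\sigma,\rho,d_i$ for all $i\in I$. The oracle $H'$ computes such a $\mathbf p'$ from $\mathbf p,i_0,i_1,c$.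
\end{lemma}

\begin{proof}
The order of choices matters: first the level $j$, then a future for every candidate, then the frozen enumerations for all candidate sets, and only at the end the true $a$ and $b$.

\emph{Parameters.} Since (C2) is strict and $I$ is finite, there is a rational $\theta$ with $0<\theta\le1$ and
\begin{equation}\label{eq:theta}
\mathrm{wt}(d_i)+u(\sigma,\gamma)+u(\rho,\gamma)+\theta\le q_i\qquad(i\in I).
\end{equation}
Half of the spare weight $\theta$ will pay for candidates and half for freezing. For $j\ge1$ put
\[
w=2^{-j},\qquad N=\lfloor\theta\gamma2^j/16\rfloor,\qquad k=2^{j+c},\qquad h=j^22^{j+c}.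
\]
Once $\theta\gamma2^j\ge16$ we have $N\ge1$ and $N\ge\theta\gamma2^j/32$, so $N^2/h\ge(\theta\gamma/32)^2\,2^{j-c}/j^2$, which tends to infinity with $j$ because $\theta,\gamma,c$ are already fixed. Fix $j$ with $2w\le\gamma/2$, $N\ge1$ and $h<N^2/2$, and put
\[
M=8hNk,\qquad\zeta=\frac{\theta}{2(h+1)},\qquad\varepsilon=\frac\zeta4,\qquad\gamma^*=\frac{\varepsilon w}2 .
\]

\emph{Step 1: making candidates cheap.} Lemma~\ref{lem:exhaust} with $v=2w$ and $\eta=4w/\gamma$, so that $v/\eta=\gamma/2$, gives $\bar\sigma\supseteq\sigma$ and $\bar\rho\supseteq\rho$ with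
\[
g(\bar\sigma)\le g(\sigma)+\gamma/2,\quad g(\bar\rho)\le g(\rho)+\gamma/2,\quad u(\bar\sigma,2w)\le4w/\gamma,\quad u(\bar\rho,2w)\le4w/\gamma .
\]
As $2w\le\gamma/2$, we have $(\bar\sigma,2w)\preceq(\sigma,\gamma)$ and $(\bar\rho,2w)\preceq(\rho,\gamma)$. Let $\bar d_i$ be $d_i$ followed by a list of $E_{\bar\sigma}\cup E_{\bar\rho}$ and one blank. By Lemma~\ref{lem:move}, $\bar{\mathbf p}=(\bar\sigma,\bar\rho,2w,(\bar d_i,q_i)_{i\in I})$ is a condition $\le\mathbf p$, and with \eqref{eq:theta} we get $\mathrm{wt}(\bar d_i)\le q_i-\theta$.

\emph{Step 2: a future for each candidate.} After freezing, an enumeration will have only the slice $\zeta$ left, which may be much smaller than $4w/\gamma$. So for each candidate we exhaust a second time, now beyond the new entry and with the much smaller budget $\gamma^*$. For $a\in[M]$ apply Lemma~\ref{lem:exhaust} to $\bar\sigma^\frown\langle j,a\rangle$ with $v=\gamma^*$ and $\eta=\varepsilon$, so that $v/\eta=w/2$. This gives $\sigma_a\supseteq\bar\sigma^\frown\langle j,a\rangle$ with $u(\sigma_a,\gamma^*)\le\varepsilon$ and $g(\sigma_a)\le g(\bar\sigma)+w+w/2$.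 Since $\varepsilon\le\theta\le1$, we have $\gamma^*\le w/2$, so $(\sigma_a,\gamma^*)\preceq(\bar\sigma,2w)$. In the same way, for $b\in[M]$ we obtain $\rho_b\supseteq\bar\rho^\frown\langle j,b\rangle$ with $u(\rho_b,\gamma^*)\le\varepsilon$ and $(\rho_b,\gamma^*)\preceq(\bar\rho,2w)$. By \eqref{eq:u} and Step 1,
\begin{equation}\label{eq:cheap}
\mathrm{wt}(E_{\sigma_a}\setminus E_{\bar\sigma})\le4w/\gamma,\qquad\mathrm{wt}(E_{\rho_b}\setminus E_{\bar\rho})\le4w/\gamma\qquad(a,b\in[M]).
\end{equation}

\emph{Step 3: preparing and freezing.} Let $\ell\in\{0,1\}$, $i=i_\ell$, and let $X,Y\subseteq[M]$ have $N$ elements. Let $d$ be $\bar d_i$ followed by a list of $\bigcup_{a\in X}E_{\sigma_a}\cup\bigcup_{b\in Y}E_{\rho_b}$. Since $E_{\bar\sigma}\cup E_{\bar\rho}\subseteq S(\bar d_i)$, the bounds \eqref{eq:cheap} give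
\[
\mathrm{wt}(d)\le q_i-\theta+2N\cdot\frac{4w}\gamma\le q_i-\theta+2\cdot\frac{\theta\gamma2^j}{16}\cdot\frac{4\cdot2^{-j}}{\gamma}=q_i-\frac\theta2 .
\]
Lemma~\ref{lem:freeze} with $e=q_i-\theta/2$ yields a $(j,c)$-frozen pair $(d_\ell^{X,Y},q_\ell^{X,Y})$ with $d_\ell^{X,Y}\supseteq d$, with $q_\ell^{X,Y}\le e+(h+1)\zeta=q_i$, and with
\begin{equation}\label{eq:room}
\mathrm{wt}(d_\ell^{X,Y})+2\varepsilon<\mathrm{wt}(d_\ell^{X,Y})+\zeta\le q_\ell^{X,Y}.
\end{equation}
Let $L_\ell(X,Y)=\{Q\in L_{j,c}(d_\ell^{X,Y}):|Q|\le k\}$, a family of at most $h$ sets of size at most $k$ that depends only on $\ell$, $X$ and $Y$.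

\emph{Step 4: choosing $a$ and $b$.} Lemma~\ref{lem:comb} applies to $L_0,L_1$ and gives $X_0,Y_0,X_1,Y_1,a,b$. Let $\mathbf p'$ have first entries $\sigma_a,\rho_b,\gamma^*$. For $\ell=0,1$ its $i_\ell$-component is $(d_\ell^{X_\ell,Y_\ell},q_\ell^{X_\ell,Y_\ell})$. For $i\ne i_0,i_1$ its $i$-component consists of $\bar d_i$ followed by a list of $E_{\sigma_a}\cup E_{\rho_b}$, and the cap $q_i$.

For $i\ne i_0,i_1$, (C1) and (C2) hold by Lemma~\ref{lem:move} applied to $\bar{\mathbf p}$. For $i=i_\ell$, (C1) holds because $a\in X_\ell$ and $b\in Y_\ell$, and (C2) follows from \eqref{eq:room} and $u(\sigma_a,\gamma^*),u(\rho_b,\gamma^*)\le\varepsilon$. So $\mathbf p'$ is a condition, and $\mathbf p'\le\bar{\mathbf p}\le\mathbf p$ by Steps 2 and 3. It settles $c$ for $(i_0,i_1)$ via $j,a,b$: (S1) holds by Step 3 and (S2) is the conclusion of Lemma~\ref{lem:comb}. The extensions are proper, since $\sigma_a$ and $\rho_b$ contain the added entries $\langle j,a\rangle$ and $\langle j,b\rangle$ and each $\bar d_i$ contains an added blank.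

\emph{Effectivity.} For rational $\theta$, \eqref{eq:theta} says that $\mathrm{wt}(d_i)+\mathrm{wt}(E_\tau\setminus E_\sigma)+\mathrm{wt}(E_{\tau'}\setminus E_\rho)+\theta\le q_i$ for all $\tau\in\mathrm{Ext}(\sigma,\gamma)$, $\tau'\in\mathrm{Ext}(\rho,\gamma)$ and $i\in I$. Membership in $\mathrm{Ext}$ is computable and the sets $E_\tau$ are computable from $H$, so this statement is $\Pi^0_1(H)$, and $H'$ finds a suitable $\theta$ by search. The other parameters are computed from $\theta,\gamma,c$. Steps 1--3 consist of finitely many applications of Lemmas~\ref{lem:exhaust} and~\ref{lem:freeze}, and Step 4 is a finite search.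
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Both theorems pass to the limit of a descending sequence of conditions in the same way.

\begin{lemma}\label{lem:limit}
Let $\mathbf p_n=(\sigma_n,\rho_n,\gamma_n,(d_{\ell,n},q_{\ell,n})_{\ell\in\{0,1\}})$ be conditions with $\mathbf p_{n+1}\le\mathbf p_n$, $g(\sigma_0)+\gamma_0\le1$ and $g(\rho_0)+\gamma_0\le1$. Suppose that the unions $\alpha=\bigcup_n\sigma_n$, $\beta=\bigcup_n\rho_n$, $\delta_\ell=\bigcup_nd_{\ell,n}$ are infinite sequences, and put $A=H\oplus\alpha$, $B=H\oplus\beta$, $D_\ell=H\oplus\delta_\ell$.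
\begin{enumerate}
\item[(a)] $A,B\le_{LR}D_\ell$ for $\ell=0,1$.
\item[(b)] If for infinitely many $c$ some $\mathbf p_n$ settles $c$ for $(0,1)$, then $A,B,D_0,D_1$ have no interpolant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (C1), $E^A\cup E^B=\bigcup_n(E_{\sigma_n}\cup E_{\rho_n})\subseteq S(\delta_\ell)$. By (C2), $\mathrm{wt}(d_{\ell,n})<q_{\ell,n}\le q_{\ell,0}$ for all $n$, so $S(\delta_\ell)$ has weight at most $q_{\ell,0}$. This set is $D_\ell$-c.e., and Corollary~\ref{cor:cover} applies.

(b) The quantities $g(\sigma_n)+\gamma_n$ and $g(\rho_n)+\gamma_n$ do not increase with $n$, so $g(\alpha),g(\beta)\le1$. Suppose an interpolant exists and let $c^*$ be as in Proposition~\ref{prop:interp}. Take $c\ge c^*$ and $n$ such that $\mathbf p_n$ settles $c$ via $j,a,b$. For $m\ge n$ we have $L_{j,c}(d_{\ell,m})=L_{j,c}(d_{\ell,n})$, because settling is inherited with the same lists. Every initial segment of $\delta_\ell$ is extended by such a $d_{\ell,m}$, so \eqref{eq:Llimit} gives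
\[
\{Q:K^{D_\ell}(Q)\le j+2\log_2j+c\}=L_{j,c}(d_{\ell,n})\qquad(\ell=0,1).
\]
Since $\langle j,a\rangle\in\mathrm{ran}\,\alpha$ and $\langle j,b\rangle\in\mathrm{ran}\,\beta$, Proposition~\ref{prop:interp} provides a set $Q$ of size at most $2^{j+c}$ that contains $a$ and $b$ and belongs to $L_{j,c}(d_{0,n})\cap L_{j,c}(d_{1,n})$. This contradicts (S2).
\end{proof}

The constructions start from the tuple with $\sigma=\rho=\emptyset$, $\gamma=1$, each $d_i$ a list of $E_\emptyset$, and each $q_i=4$. It is a condition, because $\mathrm{wt}(d_i)+u(\emptyset,1)+u(\emptyset,1)\le3$, and $g(\emptyset)+\gamma=1$. We call it the \emph{initial condition} with index set $I$.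

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $\mathbf p_0$ be the initial condition with $I=\{0,1\}$, and let $\mathbf p_{c+1}\le\mathbf p_c$ be obtained from Lemma~\ref{lem:main} for the pair $(0,1)$ and the number $c$. All strings are properly extended at each step, so the unions are infinite, and every $c$ is settled. By Lemma~\ref{lem:limit}, $A,B\le_{LR}D_0,D_1$ and there is no interpolant. Each of the four reals has the form $H\oplus f$ and so computes $H$. The sequence $(\mathbf p_c)$ is computable from $H'$, hence so are $\alpha,\beta,\delta_0,\delta_1$, and $A,B,D_0,D_1\le_TH'$.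
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
We grow a binary tree of enumerations over a single pair $\alpha,\beta$. Let $2^n$ be the set of binary strings of length $n$, and start from the initial condition with index set $2^0$. At stage $n=0,1,2,\dots$ we are given a condition with index set $2^n$. First duplicate its components: for $s\in2^n$ and $x\in\{0,1\}$ let $(d_{sx},q_{sx})=(d_s,q_s)$. The requirements (C1) and (C2) concern one index at a time, so this is a condition with index set $2^{n+1}$. Then apply Lemma~\ref{lem:main} with $c=n$ successively to all pairs $s\ne t$ in $2^{n+1}$, and call the result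
\[
\mathbf p_n=(\sigma_n,\rho_n,\gamma_n,(d_{s,n},q_{s,n})_{s\in2^{n+1}}).
\]
Since settling is inherited by smaller conditions, $\mathbf p_n$ settles $n$ for all these pairs. There is at least one pair at each stage, so all strings are properly extended at each stage.

Put $\alpha=\bigcup_n\sigma_n$, $\beta=\bigcup_n\rho_n$ and $\delta_f=\bigcup_nd_{f\upharpoonright(n+1),n}$ for $f\in2^\omega$, and let $A=H\oplus\alpha$, $B=H\oplus\beta$, $D_f=H\oplus\delta_f$. These reals compute $H$. The sequence $(\mathbf p_n)$ is computable from $H'$, so $A,B\le_TH'$; and $\delta_f(n)$ can be read off $d_{f\upharpoonright(n+1),n}$, which has length $>n$, so $D_f\le_TH'\oplus f$.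

Let $f,f'\in2^\omega$. Let $\mathbf r_n$ be obtained from $\mathbf p_n$ by keeping $\sigma_n,\rho_n,\gamma_n$ and taking the components indexed by $f{\upharpoonright}(n+1)$ and $f'{\upharpoonright}(n+1)$ as components $0$ and $1$. Then $\mathbf r_n$ is a condition with index set $\{0,1\}$ and $g(\sigma_0)+\gamma_0,\ g(\rho_0)+\gamma_0\le1$. Also $\mathbf r_{n+1}\le\mathbf r_n$, because at stage $n+1$ the component indexed by $f{\upharpoonright}(n+2)$ begins as a copy of the one indexed by $f{\upharpoonright}(n+1)$, and the same holds for $f'$. Lemma~\ref{lem:limit}(a) gives $A,B\le_{LR}D_f$ for every $f$. If $f\ne f'$, then $f{\upharpoonright}(n+1)\ne f'{\upharpoonright}(n+1)$ for all large $n$, and for these $n$ the condition $\mathbf r_n$ settles $n$ for $(0,1)$. By Lemma~\ref{lem:limit}(b) no $C$ satisfies $A,B\le_{LR}C$ and $C\le_{LR}D_f,D_{f'}$.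
\end{proof}

\begin{remark}
The reals $D_f$ are pairwise LR-incomparable: $C=D_f$ is an upper bound of $A,B$ with $C\le_{LR}D_f$, so $D_f\not\le_{LR}D_{f'}$ for $f'\ne f$. Taking for $f$ the two constant sequences, for which $H'\oplus f\equiv_TH'$, recovers Theorem~\ref{thm:one} from Theorem~\ref{thm:two}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Low LR Upper Bounds},
\texttt{http://diamondstone.me/low\_ub\_slides\_nopause.pdf}.

\end{thebibliography}
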